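
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Representations of scaled lattices by positive definite quadratic forms}


\begin{abstract}
Let $N$ be a positive definite lattice of rank $n$ with scale in $2\mathbb Z$, and let $T$ be a fixed positive definite integral $m\times m$ matrix. We prove that if $n=2m+1\ge 5$, then every lattice $\langle tT\rangle$ with scale in $2\mathbb Z$ and $t$ sufficiently large that is represented by $N$ at all primes is represented by $N$. The same holds whenever $n-m\ge 3$ and $n\ge 5$; it fails for $(m,n)=(1,4)$ and for $(m,n)=(2,4)$. The lattice $\langle tT\rangle$ is enlarged to one that is primitively represented everywhere locally and still has large minimum. The enlarged lattice is then handled by a measure rigidity argument for unipotent flows.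
\end{abstract}

\section{The question and the answer}

For a positive definite symmetric matrix $A$ let $\langle A\rangle$ denote a quadratic lattice over $\mathbb Z$ with Gram matrix $A$. A lattice $M$ is \emph{represented} by a lattice $N$ if there is a $\mathbb Z$-linear isometry $M\to N$ (not necessarily surjective). For a prime $q$ we write $M_q=M\otimes\mathbb Z_q$ and use the same word over $\mathbb Z_q$. We write $B$ for bilinear forms and $Q(x)=B(x,x)$. The scale $s(M)$ is the ideal generated by all values $B(x,y)$ with $x,y\in M$, and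
\[
\min M=\min\{Q(x):0\ne x\in M\}
\]
for positive definite $M$.

If $N$ represents $M$, then $N_q$ represents $M_q$ for every prime $q$. The converse fails in general, and the question is under which conditions on $M$ and on the ranks it holds. The following condition fixes the setting.

\medskip
\noindent\textbf{Condition (h).} $V,W$ are positive definite quadratic spaces over $\mathbb Q$, and $M,N$ are lattices on $V,W$ with $s(M),s(N)\subset 2\mathbb Z$, of ranks $m$ and $n$, such that $M_q$ is represented by $N_q$ for every prime $q$.
\medskip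

Two facts are quoted in \cite{P}:
\begin{enumerate}
\item[(i)] If $n\ge 2m+3$, there is a constant $c(N)$ such that every $M$ as in (h) with $\min M>c(N)$ is represented by $N$.
\item[(ii)] If $n-m\ge3$ and $n\ge5$, then for any fixed $T$ and every sufficiently large integer $t$, a lattice $M\cong\langle t^2T\rangle$ satisfying (h) is represented by $N$.
\end{enumerate}
In (ii) the shape of $M$ is fixed up to scaling by squares, and in exchange far fewer variables are needed. What happens if one scales by arbitrary integers? Problem 4 of \cite{P} asks this for $n=2m+1$: \emph{assume {\rm(h)}, let $n=2m+1\ge5$, and let $M\cong\langle tT\rangle$ for a fixed $T$ and a sufficiently large integer $t$; is $M$ represented by $N$?} Here $T$ is a positive definite symmetric integral $m\times m$ matrix, and the question is whether for each $N$ and $T$ there is a bound $t_0(N,T)$ beyond which the answer is always yes.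

The simplest case of the general question is $m=1$, the representation of the integers $tT$ by a form in $n$ variables. For $n\ge5$ every sufficiently large integer that is locally represented is represented; this is (i) for $m=1$. For $n=4$ this is false. The form $x_1^2+x_2^2+7x_3^2+7x_4^2$ represents $3\cdot 49^k$ over every $\mathbb Z_q$, but never over $\mathbb Z$, because at the prime $7$, where the form is anisotropic, a solution for $3\cdot49^k$ must be divisible by $7^k$ (Section~\ref{sec:counter}). So one may guess that $n\ge5$ is the right condition, as in (ii). This is what we prove.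

\begin{theorem}\label{thm:A}
Let $n=2m+1\ge5$. For all $N$ and $T$ there is $t_0(N,T)$ such that every $M\cong\langle tT\rangle$ with $t\ge t_0(N,T)$ satisfying {\rm(h)} is represented by $N$.
\end{theorem}

\begin{theorem}\label{thm:B}
The conclusion of Theorem~\ref{thm:A} holds for all $(m,n)$ with $n-m\ge3$ and $n\ge5$. It is false for $(m,n)=(1,4)$, the only other pair with $n-m\ge3$, and it is also false for $(m,n)=(2,4)$.
\end{theorem}

Thus, among pairs with $n-m\ge3$, the statement ``every $\langle tT\rangle$ satisfying (h) with $t\ge t_0(N,T)$ is represented by $N$'' holds for all $N,T$ if and only if $n\ge5$. We make no claim for $n-m\le2$ beyond the counterexample at $(2,4)$. The proof is ineffective: it uses the classification of measures invariant under unipotent flows and gives no value of $t_0$.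

\subsection*{Plan of the proof}
Call a representation $\varphi:M_q\to N_q$ \emph{primitive} if $\varphi(M_q)=\mathbb Q_q\varphi(M_q)\cap N_q$. The dynamical input, Proposition~\ref{prop:dyn}, says that $N$ represents all but finitely many members of a sequence of lattices $M_i$, provided that these are \emph{primitively} represented everywhere locally, are controlled at one prime $p$, and satisfy $\min M_i\to\infty$. The lattices $\langle tT\rangle$ need not be primitively represented. One can repair this by passing to an overlattice, but doing so carelessly destroys the growth of the minimum: $\langle q^{2h}T\rangle$ lies in a copy of $\langle T\rangle$. The main step is the construction of an overlattice that is inflated in all directions but one, the exceptional direction being a $q$-adic vector in general position with respect to $\mathbb Q^m$. Section~\ref{sec:model} shows this on an example, Section~\ref{sec:local} constructs the overlattices, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Section~\ref{sec:B} treats $m+3\le n\le 2m$, where a random choice is needed, and Section~\ref{sec:counter}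 gives the counterexamples. Sections~\ref{sec:orbits}--\ref{sec:linear} prove Proposition~\ref{prop:dyn}.

\subsection*{Conventions}
$t$ is a positive integer, $T(w,w')={}^tw\,T\,w'$ and $T(w)=T(w,w)$. The lattice $M=\langle tT\rangle$ is $\mathbb Z^m$ with form $tT$, so $M_q=\mathbb Z_q^m$; $V^t$ denotes $\mathbb Q^m$ or $\mathbb Q_q^m$ with form $tT$. Gram determinants of $N,T$ are $dN,dT$. For odd $q$ let $\mathbb H$ be the $\mathbb Z_q$-lattice with Gram matrix $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$. We use two facts for odd $q$.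

\smallskip
\noindent(L1) \emph{$\mathbb H^r$ primitively represents every integral $\mathbb Z_q$-lattice of rank $r$.} If $A$ is the Gram matrix and $e_i,f_i$ is the standard basis of $\mathbb H^r$, put $x_i=e_i+\frac12\sum_jA_{ij}f_j$. Then $B(x_i,x_j)=\frac12A_{ij}+\frac12A_{ji}=A_{ij}$, and the span of the $x_i$ has complement $\sum\mathbb Z_qf_i$.

\smallskip
\noindent(L2) Unimodular $\mathbb Z_q$-lattices are diagonal and are classified by rank and by the class of the determinant in $\mathbb Z_q^\times/\mathbb Z_q^{\times2}$. Hence a unimodular lattice of rank $\ge2r+1$ has $\mathbb H^r$ as an orthogonal summand, and a unimodular lattice has every unimodular lattice of smaller rank as an orthogonal summand.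

\smallskip
In particular, if $n\ge2m+1$ and $N_q$ is unimodular with $q$ odd, then $N_q$ primitively represents \emph{every} integral lattice of rank $m$. This is what makes $n=2m+1$ a natural threshold. For $n<2m$ it breaks down: a primitive representation of $\langle qA\rangle$ would give an $m$-dimensional totally isotropic subspace of the nondegenerate $n$-dimensional space $N_q/qN_q$.

\section{The dynamical proposition and a model case}\label{sec:model}

\begin{proposition}\label{prop:dyn}
Let $N$ be a positive definite lattice of rank $n\ge5$ on the space $W$, let $1\le m\le n-3$, let $p$ be a prime, and let $(M_i)$ be a sequence of positive definite lattices of rank $m$ such that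
\begin{enumerate}
\item[\rm(1)] $M_{i,q}$ is primitively represented by $N_q$ for all primes $q$ and all $i$;
\item[\rm(2)] the $M_{i,p}$ lie in finitely many isometry classes, and the orthogonal complement of $\mathbb Q_pM_{i,p}$ in $W_p$ is isotropic (by Witt's theorem it does not depend on the embedding, up to isometry);
\item[\rm(3)] $\min M_i\to\infty$.
\end{enumerate}
Then $N$ represents $M_i$ for all but finitely many $i$.
\end{proposition}

This is a measure rigidity statement in the style of Ellenberg--Venkatesh; the proof begins in Section~\ref{sec:orbits}. Primitivity allows us to place $M_i$ inside $W$ as the full intersection of a subspace with a lattice. The isotropy in (2) makes the pointwise stabilizer of that subspace noncompact at $p$. Condition (3) prevents infinitely many of these subspaces from sharing a nonzero rational vector, which is the only obstruction to equidistribution that the argument leaves.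

\begin{example}[$m=2$, $n=5$, $t=5^{2h}$]\label{ex:model}
Let $T=\mathrm{diag}(2,2)$. Let $N$ be a positive definite integral lattice of rank $5$ with $5\nmid dN$ such that $N_q$ primitively represents $\langle T\rangle$ for every $q\ne5$. Consider $M=\langle5^{2h}T\rangle$, that is, $\mathbb Z^2$ with $Q(v)=2\cdot5^{2h}(v_1^2+v_2^2)$. For $q\ne5$ we have $M_q\cong\langle T\rangle$, because $5^h$ is a unit. The obvious overlattice $5^{-h}\mathbb Z^2\cong\langle T\rangle$ has minimum $2$ for every $h$, and Proposition~\ref{prop:dyn} says nothing about it.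

Let $\theta\in\mathbb Z_5$ with $\theta^2=6$; it exists because $6\equiv1^2\bmod5$. Put
\[
M''=\{v\in5^{-h}\mathbb Z^2:\ v_1+\theta v_2\in\mathbb Z_5\}\ \supset\ \mathbb Z^2 .
\]
The vectors $y=(1,\theta)$ and $y'=(-\theta,1)$ are orthogonal, and since $1+\theta^2=7$ is a unit they form a basis of $\mathbb Z_5^2$. For $v=5^{-h}(\alpha y'+\beta y)$ we have $v_1+\theta v_2=7\cdot5^{-h}\beta$. Hence
\[
M''_5=5^{-h}\mathbb Z_5y'\perp\mathbb Z_5y\cong\langle14\rangle\perp\langle14\cdot5^{2h}\rangle .
\]
By (L2), $N_5$ splits off $\langle14\rangle$ with a unimodular complement of rank $4$, which contains $\mathbb H$ as a summand; by (L1), $M''_5$ is primitively represented by $N_5$. At all other primes $M''_q=M_q$.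

The minimum of $M''$ grows. If $0\ne v\in M''$, then $w=5^hv\in\mathbb Z^2$ satisfies $w_1+\theta w_2\in5^h\mathbb Z_5$, so $5^h$ divides $(w_1+\theta w_2)(w_1-\theta w_2)=w_1^2-6w_2^2$. This integer is nonzero, since $\sqrt6$ is irrational. Therefore
\[
5^h\le|w_1^2-6w_2^2|\le6(w_1^2+w_2^2)=3\,Q(v),\qquad \min M''\ge5^h/3 .
\]
Finally choose a prime $p\equiv1\bmod4$ with $p\nmid10\,dN$ for which $dN$ is a square in $\mathbb Q_p$. Then $M''_p\cong\langle T\rangle$ is fixed, and its complement in $W_p$ is isotropic (Lemma~\ref{lem:p} below; $dT=4$). So Proposition~\ref{prop:dyn} applies, and $N$ represents $M''\supset M$ for all large $h$.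
\end{example}

In general we choose $y\in\mathbb Z_q^m$ off all hyperplanes $T(w,\cdot)=0$ with $0\ne w\in\mathbb Q^m$. The explicit lower bound is then replaced by a finiteness argument.

\section{Local overlattices}\label{sec:local}

Throughout this section $n\ge m+3$ and $n\ge5$, the lattices $N$ and $T$ are fixed, and $\mathcal B$ is a finite set of primes containing all prime divisors of $2\,dN\,dT$. For a prime $q$ write
\[
\mathrm{ord}_q t=2h_q+\epsilon_q,\qquad\epsilon_q\in\{0,1\}.
\]

\subsection{The auxiliary prime}
We need one prime at which the complement is isotropic whatever $t$ is.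

\begin{lemma}\label{lem:p}
There is a prime $p\notin\mathcal B$ such that $-1,dN,dT$ are squares in $\mathbb Q_p$. For every such $p$ and every $t$, if $V_p^t$ embeds in $W_p$, then its orthogonal complement $C$ is isotropic.
\end{lemma}
\begin{proof}
By quadratic reciprocity every prime $p\equiv1\bmod 8\prod_{\ell\mid dN\,dT}\ell$ has $-1,dN,dT$ as squares in $\mathbb Q_p$; there are infinitely many. By (L2), $T_p\cong\langle1,\dots,1\rangle$ and $N_p\cong\langle1,\dots,1\rangle$. Since $-1$ is a square, $\langle1,1\rangle$ and $\langle t,t\rangle$ are hyperbolic over $\mathbb Q_p$. So $V_p^t$ is a sum of $\lfloor m/2\rfloor$ hyperbolic planes, plus $\langle t\rangle$ if $m$ is odd. If $m$ is even, Witt cancellation gives $C\cong\langle1,\dots,1\rangle$ of dimension $n-m\ge3$, which is isotropic. If $m$ is odd, $\langle t\rangle\perp C\cong\langle1,\dots,1\rangle$ has dimension $n-m+1\ge4$ and Witt index at least $2$. Its hyperplane $C$ meets a totally isotropic plane nontrivially.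
\end{proof}

\subsection{The primes in $\mathcal B$}
For $q\in\mathcal B$ write $t=\tau q^{2h}u^2$, where $h=h_q$, $u\in\mathbb Z_q^\times$, and $\tau\in\mathbb Z_q$ is taken from a fixed finite set of representatives of $\mathbb Q_q^\times/\mathbb Q_q^{\times2}$ with $\mathrm{ord}_q\tau\in\{0,1\}$. When $h$ is large we imitate Example~\ref{ex:model}. A hyperplane $P=y^\perp$ is inflated by $q^{-h}$, up to a bounded power of $q$, so that it looks like the fixed space $P$ with form $\tau T$. The vector $y$ is left alone up to a bounded power of $q$, so that its length is highly divisible by $q$; it is represented primitively with the help of a hyperbolic plane orthogonal to the image of $P$. The hyperplane must be chosen so that such a plane exists.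

\begin{lemma}\label{lem:six}
Let $q\in\mathcal B$. There are integers $b,k\ge0$ and $h^*\ge k$, depending on $N,T,q$, and for each $\tau$ a vector $y_\tau\in\mathbb Z_q^m$ with $T(y_\tau)\ne0$ and
\begin{equation}\label{eq:generic}
T(w,y_\tau)\ne0\qquad\text{for all }0\ne w\in\mathbb Q^m,
\end{equation}
such that every $M=\langle tT\rangle$ with $M_q$ represented by $N_q$ has an overlattice $M''_q\supset M_q=\mathbb Z_q^m$ that is primitively represented by $N_q$ and has the following property.
\begin{itemize}
\item If $h\ge h^*$: for every $v\in M''_q$ the vector $w=q^{h+b}v$ lies in $\mathbb Z_q^m$, and $T(w,y_\tau)\in q^{h-k}T(y_\tau)\mathbb Z_q$.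
\item If $h<h^*$: $M''_q\subset q^{-b}\mathbb Z_q^m$.
\end{itemize}
\end{lemma}
\begin{proof}
\emph{Choice of $y_\tau$.} Fix $\tau$. Since $n-m\ge3$, we have $W_q\cong V_q^\tau\perp C_\tau$ for some space $C_\tau$ of dimension $n-m$ (O'Meara 63:21). We claim that some $\beta\ne0$ is represented by $V_q^\tau$ while $-\beta$ is represented by $C_\tau$. If $m\ge2$, then $V_q^\tau$ represents at least two square classes, whereas $C_\tau$, having dimension at least $3$, represents all nonzero square classes except at most one. If $m=1$, then $\dim C_\tau=n-1\ge4$ and $C_\tau$ represents every nonzero element. The set of $y\in\mathbb Q_q^m$ with $\tau T(y)\in\beta\mathbb Q_q^{\times2}$ is a nonempty open cone, and the hyperplanes $T(w,\cdot)=0$, $0\ne w\in\mathbb Q^m$, form a countable family of null sets. So there is $y=y_\tau\in\mathbb Z_q^m$ in the cone and off all these hyperplanes.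

Let $P=y^\perp\subset\mathbb Q_q^m$ with respect to $T$, and let $P^\tau$ be $P$ with form $\tau T$. Then
\[
W_q\cong P^\tau\perp\bigl(\langle\tau T(y)\rangle\perp C_\tau\bigr),
\]
and the bracket is isotropic, because $\tau T(y)\in\beta\mathbb Q_q^{\times2}$ and $C_\tau$ represents $-\beta$. So there are an isometric embedding $\sigma:P^\tau\to W_q$ and isotropic $e,f\in\sigma(P)^\perp$ with $B(e,f)=1$.

\emph{Constants.} Write $P_0=P\cap\mathbb Z_q^m$. Choose $c\ge0$ such that $q^c\sigma(P_0)\subset N_q$ and $e'=q^ce$, $f'=q^cf$ lie in $N_q$. Choose $k\ge0$ with $\mathbb Z_q^m\subset q^{-k}(P_0\oplus\mathbb Z_qy)$. Put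
\[
\Lambda_\tau=q^c\sigma(P_0)\oplus\mathbb Z_qe'\oplus\mathbb Z_qf'\subset N_q
\]
and choose $b$ with $[\mathbb Q_q\Lambda_\tau\cap N_q:\Lambda_\tau]\le q^b$. There are finitely many $\tau$, so we may take $c,k,b$ valid for all of them. Finally choose $h^*\ge c+k$ so large that, for all $\tau$, all $h\ge h^*$ and all $t=\tau q^{2h}u^2$, the number $\eta=t\,T(q^{-k}y)$ satisfies $\mathrm{ord}_q\eta\ge2c+\mathrm{ord}_q2$. This is possible because $\mathrm{ord}_qt\ge2h$.

\emph{The case $h\ge h^*$.} Put
\[
M'_q=q^{c-h}P_0\oplus\mathbb Z_q\,q^{-k}y .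
\]
Since $h-c\ge k$, it contains $q^{-k}(P_0\oplus\mathbb Z_qy)\supset\mathbb Z_q^m$. Define $\varphi:\mathbb Q_q^m\to W_q$ by
\[
\varphi(w)=\sigma(q^huw)\quad(w\in P),\qquad \varphi(q^{-k}y)=e'+\frac{\eta}{2q^{2c}}f' .
\]
This is an isometry for the form $tT$. On $P$ we have $Q(\sigma(q^huw))=\tau q^{2h}u^2T(w)=tT(w)$. Next, $B(e',f')=q^{2c}$ gives $Q(e'+\frac{\eta}{2q^{2c}}f')=\eta=tT(q^{-k}y)$. Finally, $e',f'$ are orthogonal to $\sigma(P)$. The image
\[
\varphi(M'_q)=q^c\sigma(P_0)\oplus\mathbb Z_q\Bigl(e'+\frac{\eta}{2q^{2c}}f'\Bigr)
\]
lies in $\Lambda_\tau$, since $\eta/(2q^{2c})\in\mathbb Z_q$, and is a direct summand of $\Lambda_\tau$ with complement $\mathbb Z_qf'$. Let $M''_q=\varphi^{-1}(\mathbb Q_q\varphi(M'_q)\cap N_q)$. It contains $M'_q\supset M_q$ and is primitively represented by $N_q$ via $\varphi$. As $\varphi(M'_q)$ is a summand of $\Lambda_\tau$, the quotient $\varphi(M''_q)/\varphi(M'_q)$ injects into $(\mathbb Q_q\Lambda_\tau\cap N_q)/\Lambda_\tau$ and is killed by $q^b$. So $M''_q\subset q^{-b}M'_q$, and for $v\in M''_q$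
\[
q^{h+b}v=q^cx+zq^{h-k}y\qquad(x\in P_0,\ z\in\mathbb Z_q).
\]
This vector lies in $\mathbb Z_q^m$, and its $T$-product with $y$ is $zq^{h-k}T(y)$.

\emph{The case $h<h^*$.} Here $t$ lies in finitely many classes modulo $\mathbb Z_q^{\times2}$. For each class containing some $t_1$ for which $\langle t_1T\rangle_q$ is represented by $N_q$, fix one such $t_1$ and one representation $\varphi_1:\langle t_1T\rangle_q\to N_q$, and let $L$ be the pullback to $\mathbb Q_q^m$ of the lattice $\mathbb Q_q\varphi_1(\mathbb Z_q^m)\cap N_q$. For $t=t_1u_1^2$ with $u_1\in\mathbb Z_q^\times$ the map $v\mapsto\varphi_1(u_1v)$ is a representation of $\langle tT\rangle_q$, and the corresponding pullback is $u_1^{-1}L=L$. Put $M''_q=L$. Only finitely many $L$ occur, so $L\subset q^{-b}\mathbb Z_q^m$ after enlarging $b$. The first case remains valid with the larger $b$.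
\end{proof}

The assumption that $M_q$ is represented by $N_q$ is used only when $h<h^*$. The claim about $\beta$ uses $n\ge5$: for $m=1$, $n=4$ it fails if $W_q$ is anisotropic, as happens for the counterexample in Section~\ref{sec:counter} at $q=7$.

\subsection{Bookkeeping}
For $q\in\mathcal B$ denote the constants of Lemma~\ref{lem:six} by $b_q,k_q,h^*_q$. Put $h_q'=h_q$ if $h_q\ge h_q^*$ and $h_q'=0$ otherwise, and let $t_{\mathcal B}$ be the $\mathcal B$-part of $t$. With
\[
D_{\mathcal B}=\prod_{q\in\mathcal B}q^{b_q+h'_q},\qquad c_1=\prod_{q\in\mathcal B}q^{-2b_q},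
\]
Lemma~\ref{lem:six} gives
\begin{equation}\label{eq:book}
D_{\mathcal B}M''_q\subset\mathbb Z_q^m\quad(q\in\mathcal B),\qquad D_{\mathcal B}^2\le c_1^{-1}t_{\mathcal B}.
\end{equation}
The constant $c_1$ does not depend on $t$.

\begin{lemma}\label{lem:caseI}
Let $t_i\to\infty$ be integers all of whose prime divisors lie in $\mathcal B$, such that $M_i=\langle t_iT\rangle$ is represented by $N$ at all $q\in\mathcal B$. Let $M_i''\supset M_i$ be the lattice with completions $M''_{i,q}$ from Lemma~\ref{lem:six} for $q\in\mathcal B$ and $M''_{i,q}=M_{i,q}$ for $q\notin\mathcal B$. Then $\min M_i''\to\infty$ along a subsequence.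
\end{lemma}
\begin{proof}
As $\mathcal B$ is finite, after passing to a subsequence there is $q\in\mathcal B$ with $h_q=h_q(t_i)\to\infty$ and with constant $\tau$ at $q$. Fix $Y>0$, and let $0\ne v\in M_i''$ with $Q(v)\le Y$. By \eqref{eq:book}, $w=D_{\mathcal B}v\in\mathbb Z^m\setminus\{0\}$ and
\[
Q(v)=t_iT(w)/D_{\mathcal B}^2\ge c_1T(w),
\]
so $w$ lies in the finite set of nonzero $w\in\mathbb Z^m$ with $T(w)\le Y/c_1$. Once $h_q\ge h^*_q$, the number $D_{\mathcal B}$ is a $q$-adic unit times $q^{h_q+b_q}$, and Lemma~\ref{lem:six} gives $T(w,y_\tau)\in q^{h_q-k_q}T(y_\tau)\mathbb Z_q$. By \eqref{eq:generic} each of the finitely many numbers $T(w,y_\tau)$ is nonzero, so this is impossible for large $i$. Hence $\min M_i''>Y$ for large $i$.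
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

We prove the conclusion for all $(m,n)$ with $n\ge2m+1$, $n\ge m+3$ and $n\ge5$; this includes $n=2m+1\ge5$, since then $m\ge2$. Suppose it fails for $N,T$. Then there are $t_i\to\infty$ such that $M_i=\langle t_iT\rangle$ satisfies (h) and is not represented by $N$. After passing to a subsequence, one of the following holds.
\begin{itemize}
\item \emph{Case I:} all primes dividing the $t_i$ lie in a finite set. Let $\mathcal B$ consist of these primes and the primes dividing $2\,dN\,dT$.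
\item \emph{Case II:} there are primes $q_i\mid t_i$ with $q_i\to\infty$. Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$.
\end{itemize}
Indeed, if the set of primes dividing at least one of the $t_i$ is infinite, then a subsequence is as in Case II, because each single $t_i$ has only finitely many prime divisors.

Fix $p\notin\mathcal B$ as in Lemma~\ref{lem:p}. For $t=t_i$ define $M''=M_i''\supset M_i$ by its completions: $M''_q$ as in Lemma~\ref{lem:six} for $q\in\mathcal B$; $M''_p=p^{-h_p}M_p$; and $M''_q=M_q$ for all other $q$. We check the hypotheses of Proposition~\ref{prop:dyn}.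

(1) For $q\in\mathcal B$ this is Lemma~\ref{lem:six}. For $q\notin\mathcal B$ the lattice $M''_q$ is integral and $N_q$ is unimodular of rank $\ge2m+1$ with $q$ odd, so (L1) and (L2) apply. This is the only use of $n\ge2m+1$.

(2) $M''_p\cong\langle p^{\epsilon_p}uT\rangle$ with $u\in\mathbb Z_p^\times$, and $u$ matters only modulo squares, so there are finitely many classes. The complement is isotropic by Lemma~\ref{lem:p}.

(3) In Case I, $p\nmid t_i$ and $M''_p=M_p$, so $M_i''$ is the lattice of Lemma~\ref{lem:caseI}, and $\min M_i''\to\infty$ along a subsequence, to which we pass. In Case II write $t=p^{2h_p+\epsilon_p}t_{\mathcal B}t'$ with $t'$ prime to $p$ and to $\mathcal B$, and put $D=p^{h_p}D_{\mathcal B}$. For $0\ne v\in M''$ the vector $w=Dv$ lies in $\mathbb Z^m\setminus\{0\}$, and by \eqref{eq:book}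
\[
Q(v)=\frac{t\,T(w)}{D^2}\ge c_1t'\,T(w)\ge c_1t' .
\]
For large $i$ we have $q_i\notin\mathcal B\cup\{p\}$, so $q_i\mid t'$ and $\min M_i''\ge c_1q_i\to\infty$.

By Proposition~\ref{prop:dyn}, $N$ represents $M_i''\supset M_i$ for some $i$, a contradiction. Granting Proposition~\ref{prop:dyn}, Theorem~\ref{thm:A} is proved. \qed

\section{The range $m+3\le n\le2m$}\label{sec:B}

To finish the positive part of Theorem~\ref{thm:B} we may assume $m+3\le n\le2m$, since for $n\ge2m+1$ it was proved in Section~\ref{sec:A}. So $m\ge3$ and $n\ge6$. At a prime $q\notin\mathcal B$ dividing $t$ the lattice $M_q$ can now fail to be primitively represented, so it has to be inflated there too, and the growth of $\min M''$ in Case II needs a new argument. Let $t_i\to\infty$ be a sequence of counterexamples, and distinguish Cases I and II as before.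

\subsection{Case I}
The argument of Section~\ref{sec:A} applies with one change. For $q\notin\mathcal B$, including $q=p$, we have $q\nmid t$, so $M''_q=M_q$ is unimodular and hence isometric to an orthogonal summand of $N_q$ by (L2). Lemma~\ref{lem:caseI} again gives (3) along a subsequence.

\medskip
In Case II write $t_i=\tau_is_i^2$ with $\tau_i$ squarefree. After passing to a subsequence, $\tau_i$ is constant or $\tau_i\to\infty$.

\subsection{Case II with $\tau_i=\tau$ constant}
Replacing $T$ by $\tau T$ we may assume $t_i=s_i^2$. Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$ for the new $T$, and take $p$ from Lemma~\ref{lem:p}. For large $i$ we have $q_i\notin\mathcal B\cup\{p\}$ and $q_i\mid s_i$. For $q\notin\mathcal B$, $\mathrm{ord}_qt=2h_q$. Define $M''_q$ as follows.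
\begin{itemize}
\item $q\in\mathcal B$: Lemma~\ref{lem:six}.
\item $q\notin\mathcal B$, $q\ne q_i$ (including $q=p$): $M''_q=q^{-h_q}M_q$, which is unimodular and so isometric to a summand of $N_q$.
\item $q=q_i$: choose $y\in\mathbb Z_q^m$ with $T(y)\in\mathbb Z_q^\times$ and put
\[
M''_q=\{v\in q^{-h_q}\mathbb Z_q^m:T(v,y)\in\mathbb Z_q\}=q^{-h_q}P\perp\mathbb Z_qy,\qquad P=y^\perp\cap\mathbb Z_q^m .
\]
The equality holds because $\mathbb Z_q^m=P\perp\mathbb Z_qy$. The lattice contains $\mathbb Z_q^m$. With the form $tT$ it is the sum of a unimodular lattice of rank $m-1$ and $\langle q^{2h_q}\cdot\text{unit}\rangle$. By (L2), $N_q$ splits off the first summand with unimodular complement of rank $n-m+1\ge4$, which has $\mathbb H$ as a summand; so $M''_q$ is primitively represented by (L1).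
\end{itemize}
Hypotheses (1) and (2) of Proposition~\ref{prop:dyn} hold; for (2), $M''_p$ is unimodular, so it lies in one of two classes, and its complement is isotropic by Lemma~\ref{lem:p}. Put $D=D_{\mathcal B}\prod_{q\notin\mathcal B}q^{h_q}$. For $0\ne v\in M''$ we get $w=Dv\in\mathbb Z^m\setminus\{0\}$, then $Q(v)=tT(w)/D^2\ge c_1T(w)$ by \eqref{eq:book}, and also $T(w,y)\equiv0\bmod q_i$, because $w$ is a $q_i$-adic unit times $q_i^{h_{q_i}}v$ and $h_{q_i}\ge1$.

It remains to choose $y$ for each $i$. For $Y>0$ let $\mathcal W_Y=\{0\ne w\in\mathbb Z^m:T(w)\le Y/c_1\}$, a finite set. Choose $Y_i\to\infty$ so slowly that, for large $i$, all $w\in\mathcal W_{Y_i}$ are nonzero modulo $q_i$ and $2+\#\mathcal W_{Y_i}<q_i$. The polynomial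
\[
T(y)\prod_{w\in\mathcal W_{Y_i}}T(w,y)
\]
over $\mathbb F_{q_i}$ is nonzero, since $T$ is nondegenerate modulo $q_i$, and has degree less than $q_i$. So it takes a nonzero value at some $\bar y\in\mathbb F_{q_i}^m$. Let $y$ lift $\bar y$. Then no nonzero $v\in M_i''$ has $Q(v)\le Y_i$, so $\min M_i''\to\infty$, and Proposition~\ref{prop:dyn} gives a contradiction.

\subsection{Case II with $\tau_i\to\infty$}
Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$, let $p$ be as in Lemma~\ref{lem:p}, and put
\[
r=\lceil(2m+1-n)/2\rceil .
\]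
Then $r\ge1$ and $2r\le2m+2-n\le m-1$. At primes where $t$ has odd order we inflate along an $r$-dimensional totally isotropic subspace modulo $q$. The value of $r$ is the least one for which (L1) and (L2) guarantee that the result is primitively represented, and the inequality $2r\le m-1$ leaves enough freedom to keep the minimum large.

\medskip\noindent\emph{The overlattice.} For $q\in\mathcal B$ take $M''_q$ from Lemma~\ref{lem:six}. For $q\notin\mathcal B$ with $\epsilon_q=0$ let $M''_q=q^{-h_q}M_q$, a unimodular lattice and hence isometric to a summand of $N_q$. For $q\notin\mathcal B$ with $\epsilon_q=1$ choose a totally isotropic subspace $\bar E_q\subset\mathbb F_q^m$, for the form $T$ modulo $q$, of dimension $r$. It exists because the Witt index is at least $\lfloor(m-1)/2\rfloor\ge r$. Put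
\[
M''_q=q^{-h_q-1}\{w\in\mathbb Z_q^m:w\bmod q\in\bar E_q\}\supset q^{-h_q}\mathbb Z_q^m\supset M_q .
\]

We claim that $(\mathbb Z_q^m,T)=\mathbb H^r\perp T'$ with $\bar E_q$ spanned by the reductions of $e_1,\dots,e_r$. Let $\bar e_1,\dots,\bar e_r$ be a basis of $\bar E_q$, and choose $\bar f$ with $T(\bar e_1,\bar f)=1$ and $T(\bar e_j,\bar f)=0$ for $j\ge2$. Lift $\bar e_1,\bar f$ to $w,f$ with $T(w,f)=1$. Since $T(w)\in q\mathbb Z_q$, Hensel's lemma gives $c\in q\mathbb Z_q$ with $T(w+cf)=T(w)+2c+c^2T(f)=0$. Put $e_1=w+cf$. Scale $f$ by a unit congruent to $1$ so that $T(e_1,f)=1$, and put $f_1=f-\frac12T(f)e_1$. Then $e_1,f_1$ span a copy of $\mathbb H$, which splits off, and modulo $q$ the vectors $\bar e_2,\dots,\bar e_r$ are orthogonal to both. Continue in the complement.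

It follows that $M''_q=q^{-h_q}\bigl(\langle q^{-1}e_j,f_j\rangle_{j\le r}\perp T'\bigr)$. With the form $tT$ and $t=q^{2h_q+1}u$ this is isometric to $\mathbb H^r\perp\langle quT'\rangle$, because $B(q^{-h_q-1}e_j,q^{-h_q}f_j)=u$ is a unit. As $n\ge2r+1$, we have $N_q=\mathbb H^r\perp N'$ with $N'$ unimodular of rank
\[
n-2r\ge2(m-2r)+1,
\]
which is the inequality $2r\ge2m+1-n$. By (L2) and (L1), $N'$ primitively represents $\langle quT'\rangle$, hence $N_q$ primitively represents $M''_q$. At $p$ we use one fixed $\bar E_p$ and one fixed decomposition, so $M''_p$ lies in finitely many classes; its complement is isotropic by Lemma~\ref{lem:p}. So (1) and (2) hold for every choice of the $\bar E_q$, $q\ne p$.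

\medskip\noindent\emph{Short vectors.} Let $\tau'$ be the product of the primes $q\notin\mathcal B\cup\{p\}$ with $\epsilon_q=1$. It is squarefree and differs from $\tau_i$ by a bounded factor, so $\tau'\to\infty$. Put
\[
D=p^{h_p+1}\,D_{\mathcal B}\,\tau'\prod_{q\notin\mathcal B\cup\{p\}}q^{h_q}.
\]
For $0\ne v\in M''$ the vector $w=Dv$ is in $\mathbb Z^m\setminus\{0\}$, it satisfies $w\bmod q\in\bar E_q$ for all $q\mid\tau'$, and by \eqref{eq:book}
\[
Q(v)=\frac{t\,T(w)}{D^2}\ge\frac{c_1}{p^2}\cdot\frac{T(w)}{\tau'} .
\]
As the $\bar E_q$ are isotropic, $\tau'\mid T(w)$. Hence if $Q(v)\le Y$, then with $L=Yp^2/c_1$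
\begin{equation}\label{eq:short}
T(w)=\tau'l,\quad1\le l\le L,\qquad w\bmod q\in\bar E_q\quad\text{for all }q\mid\tau'.
\end{equation}

\medskip\noindent\emph{Random choice.} We show that for large $i$ a random choice of the $\bar E_q$ admits, with positive probability, no solution of \eqref{eq:short}. Choose the $\bar E_q$ ($q\mid\tau'$) independently and uniformly among the totally isotropic $r$-dimensional subspaces. By Witt's theorem the orthogonal group is transitive on nonzero isotropic vectors of $\mathbb F_q^m$. So a given one lies in $\bar E_q$ with probability $(q^r-1)/Z_q$, where $Z_q$ is the number of nonzero isotropic vectors. We have $Z_q=q^{m-1}-1$ for $m$ odd and $Z_q\ge(q^{m/2}+1)(q^{m/2-1}-1)$ for $m$ even. Since $m\ge3$ and $q\ge3$, in both cases $Z_q\ge\frac12q^{m-1}$ (for $m$ even use $q^{m/2-1}-1\ge\frac23q^{m/2-1}$). So the probability is at most $2q^{-(m-1-r)}$.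

Now fix $w\ne0$ with $T(w)=\tau'l$, $l\le L$, and let $d$ be the product of the $q\mid\tau'$ with $w\equiv0\bmod q$. Then $d^2\mid\tau'l$, and as $\tau'$ is squarefree, $d\mid l$, so $d\le L$. For the primes $q\mid\tau'/d$ the reduction of $w$ is a nonzero isotropic vector. Hence $w$ satisfies \eqref{eq:short} with probability at most
\[
2^{\omega(\tau')}(\tau'/L)^{-(m-1-r)},
\]
where $\omega$ counts prime divisors.

Next, for every $\epsilon>0$ the number of $w\in\mathbb Z^m$ with $T(w)=A\ge1$ is $\ll_{T,\epsilon}A^{(m-2)/2+\epsilon}$. To see this, let $x$ be the first $m-2$ coordinates, for which there are $\ll A^{(m-2)/2}$ choices, and $z$ the last two. Let $T_{22}$ be the lower right $2\times2$ block of $T$, $T_{21}$ the block to its left, and $\delta=\det T_{22}$. Completing the square, the integral vector $z'=\delta z+\delta T_{22}^{-1}T_{21}x$ satisfies $T_{22}(z')=\delta^2(A-T^*(x))$, where $T^*$ is the Schur complement, a positive definite form. So for given $x$ we count representations of an integer in $[0,\delta^2A]$ by the fixed positive binary form $T_{22}$. There are $\ll A^\epsilon$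 of them: multiplying $ax_1^2+2bx_1x_2+cx_2^2=j$ by $a$ gives $(ax_1+bx_2)^2+\delta x_2^2=aj$, and the number of elements of given norm in an imaginary quadratic order is bounded by a constant times a power of the divisor function.

Summing over $l\le L$, the expected number of $w$ satisfying \eqref{eq:short} is
\[
\ll_{Y,\epsilon}\tau'^{(m-2)/2+\epsilon}\;2^{\omega(\tau')}\,(\tau'/L)^{-(m-1-r)}\ll_{Y,\epsilon}\tau'^{\,r-m/2+2\epsilon}\longrightarrow0,
\]
since $r-\frac m2\le-\frac12$ and $\epsilon$ may be taken small. Once this expectation is less than $1$, some choice of the $\bar E_q$ admits no such $w$. So for each $Y$ and all $i\ge i(Y)$ some choice gives $\min M_i''>Y$. Letting $Y=Y_i\to\infty$ slowly we obtain $\min M_i''\to\infty$, and Proposition~\ref{prop:dyn} gives a contradiction. Granting Proposition~\ref{prop:dyn}, the positive part of Theorem~\ref{thm:B} is proved. \qed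

\section{The counterexamples in rank four}\label{sec:counter}

Let $N_0=\langle1\rangle\perp\langle1\rangle\perp\langle7\rangle\perp\langle7\rangle$, and let $T_0=(3)$ if $m=1$, $T_0=\mathrm{diag}(3,3)$ if $m=2$. Let $N$ be $N_0$ with its form multiplied by $2$, let $T=2T_0$ and $t=49^k$. Then $s(N)$ and $s(\langle tT\rangle)$ lie in $2\mathbb Z$, and representations of $\langle tT\rangle$ by $N$ are the same as representations of $\langle tT_0\rangle$ by $N_0$, locally and globally.

\emph{Local representability.} It suffices to treat $m=2$. Since $49^k$ is the square of the integer $7^k$, $\langle49^kT_0\rangle$ is represented by $\langle T_0\rangle$, so we only have to represent $\mathrm{diag}(3,3)$ over each $\mathbb Z_q$.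
\begin{itemize}
\item $q=7$: $\langle3,3\rangle\cong\langle1,1\rangle$ over $\mathbb Z_7$ by (L2), as $9$ is a square.
\item $q=2$: $-7\equiv1\bmod8$ is a square in $\mathbb Z_2^\times$, so $N_{0,2}\cong\langle1,1,-1,-1\rangle$; take $(2,0,1,0)$ and $(0,2,0,1)$.
\item $q\ne2,7$: $N_{0,q}$ is unimodular of rank $4$ with square determinant, so it is isometric to $\mathbb H\perp\mathbb H$; use (L1).
\end{itemize}

\emph{No global representation.} Let $x\in N_0$ with $49\mid Q(x)=x_1^2+x_2^2+7(x_3^2+x_4^2)$. As $-1$ is a nonsquare modulo $7$, $7\mid x_1^2+x_2^2$ gives $7\mid x_1,x_2$; then $7\mid x_3^2+x_4^2$ and $7\mid x_3,x_4$. So $x\in7N_0$. Hence a representation of $\langle49^kT_0\rangle$ by $N_0$ yields, after division by $7^k$, a representation of $\langle T_0\rangle$. But $x_1^2+x_2^2+7(x_3^2+x_4^2)=3$ has no integral solution.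

So $\langle49^kT\rangle$ satisfies (h) and is not represented by $N$, for every $k\ge0$. This proves the negative part of Theorem~\ref{thm:B}. \qed

\section{From representations to orbits}\label{sec:orbits}

We now prove Proposition~\ref{prop:dyn}. Suppose it fails, and pass to a subsequence in which \emph{no} $M_i$ is represented by $N$. Let
\[
G=\mathrm{Spin}(W),\quad G_p=G(\mathbb Q_p),\quad K=\{g\in G_p:gN_p=N_p\},\quad \Gamma=\{\gamma\in G(\mathbb Q):\gamma N_q=N_q\ \forall q\ne p\},
\]
where $G$ acts on $W$ through $\mathrm{SO}(W)$, and put $N[1/p]=N\otimes\mathbb Z[1/p]$. The group $K$ is compact and open. Over a field of characteristic $0$, the image of the rational points of $\mathrm{Spin}$ in $\mathrm{SO}$ is the kernel of the spinor norm. For a nondegenerate subspace $W_1$, $\mathrm{Spin}(W_1)\subset\mathrm{Spin}(W)$ acts trivially on $W_1^\perp$.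

\begin{lemma}\label{lem:cocompact}
Let $W_1\subset W$ be a rational subspace of dimension $\ge3$ and $G_1=\mathrm{Spin}(W_1)$. Then $\Gamma\cap G_1(\mathbb Q_p)$ is discrete and cocompact in $G_1(\mathbb Q_p)$.
\end{lemma}
\begin{proof}
Let $\mathbb A^{p,\infty}$ be the adeles away from $p$ and $\infty$, and let $\mathcal U\subset G_1(\mathbb A^{p,\infty})$ be the group of elements whose components preserve all $N_q$, $q\ne p$. The homomorphism $G_1\to\mathrm{GL}(W)$ is a finite morphism, so it induces a continuous proper map on adelic points; $\mathcal U$ is the preimage of a compact open subgroup, hence compact and open. Put $\Gamma_1=\Gamma\cap G_1(\mathbb Q_p)=\{\gamma\in G_1(\mathbb Q):\gamma\in\mathcal U\}$.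

The group $G_1$ is semisimple, and it is $\mathbb Q$-anisotropic because $G_1(\mathbb R)$ is compact. So $G_1(\mathbb Q)\backslash G_1(\mathbb A)$ is compact (Borel, Harish-Chandra; Mostow--Tamagawa). The map $g\mapsto(1,g,1)$ identifies $\Gamma_1\backslash G_1(\mathbb Q_p)$ homeomorphically with the image of the open set $G_1(\mathbb Q)\bigl(G_1(\mathbb R)\times G_1(\mathbb Q_p)\times\mathcal U\bigr)$ in the compact space $G_1(\mathbb Q)\backslash G_1(\mathbb A)/(G_1(\mathbb R)\,\mathcal U)$. This image is open. Its complement is the union of the images of the other double cosets of the same kind, which are also open. So the image is closed, hence compact. Finally $\Gamma_1$ is discrete in $G_1(\mathbb R)\times G_1(\mathbb Q_p)$ and $G_1(\mathbb R)$ is compact, so $\Gamma_1$ is discrete in $G_1(\mathbb Q_p)$.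
\end{proof}

In particular $X=\Gamma\backslash G_p$ is a compact metrizable space, on which $G_p$ acts on the right. Let $m_X$ be the $G_p$-invariant probability measure.

\subsection{Positioning the lattices}
We move $M_i$ inside $W$ so that only the prime $p$ separates it from $N$. The space $V_i=\mathbb QM_i$ embeds in $W$ at every prime by (1) and over $\mathbb R$ by definiteness, hence globally by Hasse--Minkowski; so let $V_i\subset W$. For each $q$ there is an isometry $\varphi_q:V_{i,q}\to W_q$ with $\varphi_q(M_{i,q})=\varphi_q(V_{i,q})\cap N_q$. By Witt's theorem it extends to $\sigma_q\in\mathrm O(W_q)$. Composing $\sigma_q$ with an element of $\mathrm O(V_{i,q}^\perp)$ on the right, we may assume that $\sigma_q$ has determinant $1$ and trivial spinor norm, because $\dim V_{i,q}^\perp\ge3$ and the spinor norm of $\mathrm O^+$ of a local space of dimension $\ge3$ is onto (O'Meara 91:6). So $\sigma_q$ is the image of some $g_q\in G(\mathbb Q_q)$, and $M_{i,q}=V_{i,q}\cap g_q^{-1}N_q$. For almost all $q$ we have $M_{i,q}=V_{i,q}\cap N_q$ and take $g_q=1$.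

By (2), $W_p$ is isotropic, and $G$ is simply connected and absolutely almost simple since $n\ge5$. So strong approximation at $p$ gives $\gamma\in G(\mathbb Q)$ with $\gamma g_q^{-1}N_q=N_q$ for all $q\ne p$. Replacing $M_i,V_i$ by their images under $\gamma$ we obtain
\[
M_{i,q}=V_{i,q}\cap N_q\quad(q\ne p),\qquad M_{i,p}=V_{i,p}\cap gN_p,\qquad g=g(i)\in G_p .
\]
Applying elements of $\Gamma$ to $M_i$, and since only the coset $gK$ matters, we may take $g$ in a set of representatives of $\Gamma\backslash G_p/K$, which is finite as $X$ is compact. After passing to a subsequence, $g$ is independent of $i$. With the lattice $N_1=N[1/p]\cap gN_p$ we have $M_i=V_i\cap N_1$. This has the following consequence, which is the only way hypothesis (3) enters.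
\begin{equation}\label{eq:novector}
\text{No nonzero }w\in W\text{ lies in }V_i\text{ for infinitely many }i.
\end{equation}
Indeed, a fixed nonzero multiple of $w$ would lie in $V_i\cap N_1=M_i$ for infinitely many $i$, contradicting $\min M_i\to\infty$.

\subsection{The orbits}
By (2) we may pass to a subsequence with $M_{i,p}\cong M_0$ fixed. Choose isometries $\iota_i:M_0\to M_{i,p}\subset gN_p$. Isometric embeddings $M_0\to gN_p$ form a compact set, so we may assume $\iota_i\to\iota$. The group $G_p$ acts transitively on isometric embeddings $\mathbb Q_pM_0\to W_p$ (Witt, then adjust on the complement as above). These embeddings form a locally compact space and $G_p$ is $\sigma$-compact, so orbit maps are open. Hence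
\[
\iota_i=g_i\iota\quad\text{with }g_i\in G_p,\ g_i\to1 .
\]
Let
\[
R=\bigl(\iota(\mathbb Q_pM_0)\bigr)^\perp\subset W_p,\quad H=\mathrm{Spin}(R)(\mathbb Q_p),\qquad R_i=V_i^\perp\subset W,\quad H_i=\mathrm{Spin}(R_i)(\mathbb Q_p).
\]
The space $R$ is isotropic of dimension $n-m\ge3$, $R_{i,p}=g_iR$ and $H_i=g_iHg_i^{-1}$. By Lemma~\ref{lem:cocompact} with $W_1=R_i$, $\Gamma\cap H_i$ is cocompact in $H_i$. So with $x_i=\Gamma g_i$ the orbit $x_iH=\Gamma H_ig_i$ is compact and carries an $H$-invariant probability measure $\mu_i$. Pass to a subsequence with $\mu_i\to\mu$ in the weak-$*$ topology; $\mu$ is an $H$-invariant probability measure.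

\begin{proposition}\label{prop:equi}
$\mu=m_X$.
\end{proposition}

\begin{proof}[Proposition~\ref{prop:equi} implies Proposition~\ref{prop:dyn}]
The image of $Kg^{-1}$ in $X$ is open and nonempty, so its $m_X$-measure is positive. As $\mu_i\to m_X$, for large $i$ the orbit $\Gamma H_ig_i$ meets it. For large $i$ also $g^{-1}g_ig\in K$, so $Kg^{-1}g_i=Kg^{-1}$. Hence there are $\gamma\in\Gamma$, $h\in H_i$, $k\in K$ with $\gamma h=kg^{-1}$, that is, $hg=\gamma^{-1}k$. Since $h$ fixes $V_i$ pointwise,
\[
M_{i,p}=hM_{i,p}\subset hgN_p=\gamma^{-1}kN_p=\gamma^{-1}N_p .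
\]
Also $M_i\subset N[1/p]=\gamma^{-1}N[1/p]$. So $\gamma M_i\subset N[1/p]\cap N_p=N$, and $N$ represents $M_i$. This contradicts our assumption.
\end{proof}

It remains to prove Proposition~\ref{prop:equi}. The measure $\mu$ is invariant under $H$, which is noncompact and generated by unipotents because $R$ is isotropic. By measure classification an ergodic component of $\mu$ can differ from $m_X$ only if it lives on an orbit of a smaller closed group containing $H$. In Section~\ref{sec:groups} we see which rational object witnesses such a smaller group: a rational symmetric operator on $W$. In Section~\ref{sec:class} we translate this into countably many subsets $X_S\subset X$, and in Section~\ref{sec:linear} we show that $\mu$ gives them measure zero.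

\section{Unipotent subgroups and rational symmetric operators}\label{sec:groups}

\subsection{Group facts}
Let $e,f\in R$ be isotropic with $B(e,f)=1$, let $x\in R\cap\{e,f\}^\perp$ be anisotropic, and $R_3=\langle e,f,x\rangle$. Then $H_{(3)}:=\mathrm{Spin}(R_3)(\mathbb Q_p)\cong\mathrm{SL}_2(\mathbb Q_p)$. Let $\{u_\xi\}_{\xi\in\mathbb Q_p}$ be its upper unipotent subgroup, $\lambda(c)=\mathrm{diag}(c,c^{-1})$ and $a=\lambda(p)$. Then $\lambda(c)$ acts on $W_p$ by $e\mapsto c^2e$, $f\mapsto c^{-2}f$, and trivially on $\{e,f\}^\perp$.

Identify $\mathfrak{so}(W)=\wedge^2W$ by $(x\wedge y)z=B(y,z)x-B(x,z)y$. Let $J=H$ or $J=G_p$ and, accordingly, $R_J=R$ or $W_p$. The cocharacter $\lambda$ has weights $2,0,-2$ on $\wedge^2R_J$. Let $U_J^{\pm}$ be the $\mathbb Q_p$-points of the unipotent radicals of the two opposite parabolics it defines. Their Lie algebras are $e\wedge Z$ and $f\wedge Z$, where $Z=R_J\cap\{e,f\}^\perp$. They are vector groups on which $a$ acts by the scalars $p^{2}$ and $p^{-2}$; so $a^{\pm k}ua^{\mp k}\to1$ as $k\to\infty$ for $u\in U_J^\pm$. The common Levi subgroup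 is the centralizer of $\lambda$. It equals $Z(a)$: an element commuting with $a$ preserves the eigenspaces of $a$ on $W_p$, so it commutes with $\lambda$ modulo the finite kernel of $\mathrm{Spin}\to\mathrm{SO}$, hence with the connected torus $\lambda$.

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[\rm(a)] $U_J^+$ and $U_J^-$ generate $J$.
\item[\rm(b)] The normal closure of $\{u_\xi\}$ in $H$ is $H$.
\item[\rm(c)] Every $H$-ergodic $H$-invariant probability measure $\nu$ on $X$ is $\{u_\xi\}$-ergodic.
\end{enumerate}
\end{lemma}
\begin{proof}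
(a) The product map $U_J^-\times Z_J(a)\times U_J^+\to J$ is a bijection onto the $\mathbb Q_p$-points $\mathcal O$ of a Zariski-open dense subset. For $j\in J$ the set $j\mathcal O\cap\mathcal O$ is nonempty, as $J$ is Zariski dense; so $\mathcal O$ generates $J$. The group generated by $U_J^\pm$ is normalized by $U_J^\pm$ and $Z_J(a)$, so it is normal in $J$, and it is noncentral. If the algebraic group underlying $J$ is almost $\mathbb Q_p$-simple, it follows that the generated group contains $J^+$, the subgroup generated by the rational points of unipotent radicals of parabolics (Tits), and $J^+=J$ by the Kneser--Tits theorem for simply connected isotropic groups over local fields (Platonov). The only other case is $J=H$ with $R$ hyperbolic of dimension $4$. Then $H=\mathrm{SL}_2(\mathbb Q_p)\times\mathrm{SL}_2(\mathbb Q_p)$ acts on $R\cong M_2(\mathbb Q_p)$ by $x\mapsto h_1xh_2^{-1}$. If one component of $a$ were central, every eigenvalue of $a$ on $R$ would have even multiplicity; but the eigenvalues are $p^2,1,1,p^{-2}$. So both components of $a$ are noncentral, $U_H^+$ and $U_H^-$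 are products of opposite unipotent subgroups of the two factors, and these generate.

(b) The normal closure contains the normal closure of $\{u_\xi\}$ in $H_{(3)}\cong\mathrm{SL}_2(\mathbb Q_p)$, which is $H_{(3)}$. So it contains $a$ and all commutators $aua^{-1}u^{-1}$ with $u\in U_H^\pm$. In the vector group $U_H^\pm$ these are the elements $(p^{\pm2}-1)u$, which fill $U_H^\pm$. Apply (a).

(c) Let $\phi\in L^2(\nu)$ be $\{u_\xi\}$-invariant. By the Howe--Moore theorem for $\mathrm{SL}_2(\mathbb Q_p)$ it is $H_{(3)}$-invariant, hence $a$-invariant. For $u\in U_H^\pm$ we get $\|u\phi-\phi\|=\|a^{\pm k}ua^{\mp k}\phi-\phi\|\to0$, so $\phi$ is $U_H^\pm$-invariant. By (a) it is $H$-invariant, hence constant.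
\end{proof}

\subsection{Intermediate Lie algebras}
Which rational Lie algebras lie between $\mathfrak{so}$ of a subspace and $\mathfrak{so}(W)$? Typical examples are the stabilizer of a rational subspace, which commutes with the orthogonal projection onto it, and the centralizer in $\mathfrak{so}(W)$ of a rational symmetric operator that generates a number field. The next lemma says that a proper intermediate algebra always commutes with a nonscalar rational symmetric operator. Definiteness of $W$ over $\mathbb Q$ is used throughout: it provides orthogonal complements of rational subspaces and definite trace forms.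

\begin{lemma}\label{lem:lie}
Let $\mathfrak f\subset\mathfrak{so}(W)$ be a Lie subalgebra over $\mathbb Q$ such that $\mathfrak f_p:=\mathfrak f\otimes\mathbb Q_p$ contains $\mathfrak{so}(R')$ for a nondegenerate $R'\subset W_p$ with $\dim R'\ge3$. Then $\mathfrak f=\mathfrak{so}(W)$, or there is a nonscalar $B$-symmetric $S\in\mathrm{End}_{\mathbb Q}(W)$ commuting with $\mathfrak f$.
\end{lemma}
\begin{proof}
Let $\mathcal C$ be the commutant of $\mathfrak f$ in $\mathrm{End}_{\mathbb Q}(W)$. It is stable under the $B$-adjoint, because $\mathfrak f$ consists of skew operators. Every $C\in\mathcal C$ commutes with $\mathfrak{so}(R')$, so it preserves $R'=\mathfrak{so}(R')W_p$ and is scalar there, since $R'$ is absolutely irreducible.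

\emph{Suppose $\mathcal C$ contains a nonscalar $C$.} Write $C=C_++C_-$ with $C_+$ symmetric and $C_-$ skew, both in $\mathcal C$. If $C_+$ is nonscalar take $S=C_+$. Otherwise $C_-\ne0$. Let $C_-=\lambda$ on $R'$; then $0=B(C_-x,x)=\lambda B(x,x)$ for $x\in R'$, so $\lambda=0$. Take $S=C_-^2$. It is symmetric, it is nonzero because $B(C_-^2x,x)=-Q(C_-x)$ and $B$ is definite on $W$, and it vanishes on $R'$, so it is nonscalar.

\emph{Suppose $\mathcal C=\mathbb Q$.} Orthogonal complements show that $W$ is a semisimple $\mathfrak f$-module. So $W_p$ is a semisimple $\mathfrak f_p$-module with commutant $\mathbb Q_p$, that is, it is irreducible. Let $P\subset W_p$ be nondegenerate with $\dim P\ge3$ and $\mathfrak{so}(P)\subset\mathfrak f_p$, of maximal dimension, and suppose $P\ne W_p$. In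
\[
\mathfrak{so}(W_p)=\wedge^2P\ \oplus\ \wedge^2P^\perp\ \oplus\ (P\wedge P^\perp)
\]
the algebra $\mathfrak{so}(P)=\wedge^2P$ acts trivially on the second summand, and the third is $P\otimes P^\perp$, a sum of copies of the nontrivial absolutely irreducible module $P$. Since $\wedge^2P\subset\mathfrak f_p$, $\mathfrak f_p$ is the sum of $\wedge^2P$ and its intersection with the other two summands, and this intersection splits into its trivial and its $P$-isotypic parts. Hence
\[
\mathfrak f_p=\wedge^2P\oplus\mathfrak f_2\oplus(P\wedge P_1),\qquad\mathfrak f_2\subset\wedge^2P^\perp,\quad P_1\subset P^\perp\text{ a subspace}.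
\]
If $P_1=0$, then $P$ is $\mathfrak f_p$-stable, contradicting irreducibility. So $P_1\ne0$. The form $\mathrm{tr}(XY)$ is negative definite on $\mathfrak f$, because $\mathfrak f$ consists of skew operators on a definite space; so it is nondegenerate on $\mathfrak f_p$. The three summands are mutually orthogonal: products of elements of the first two vanish, and the elements of $P\wedge P_1$ interchange $P$ and $P^\perp$. For $x,x'\in P$ and $z,z'\in P_1$ the operator $(x\wedge z)(x'\wedge z')$ maps $w$ to $-B(z',w)B(x,x')z-B(x',w)B(z,z')x$, so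
\[
\mathrm{tr}\bigl((x\wedge z)(x'\wedge z')\bigr)=-2B(x,x')B(z,z') .
\]
Nondegeneracy on $P\wedge P_1\cong P\otimes P_1$ forces $B|_{P_1}$ to be nondegenerate, so there is $z\in P_1$ with $B(z,z)\ne0$. Then $\mathfrak{so}(P\oplus\mathbb Q_pz)=\wedge^2P+P\wedge z\subset\mathfrak f_p$, contradicting maximality. So $P=W_p$ and $\mathfrak f=\mathfrak{so}(W)$.
\end{proof}

\section{Measure classification}\label{sec:class}

Let $E$ be the space of $B$-symmetric elements of $\mathrm{End}(W_p)$, with $G_p$ acting by conjugation, written $g\cdot v$. Let $E^0=E^H$. As $H$ is Zariski dense in the connected group $\mathrm{Spin}(R)$, $E^0$ is the set of $v\in E$ commuting with $\mathfrak{so}(R)$. For a nonscalar symmetric $S\in\mathrm{End}_{\mathbb Q}(W)$ put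
\[
\Lambda_S(\Gamma g)=\{g^{-1}\cdot(\gamma\cdot S):\gamma\in\Gamma\}\subset E,\qquad X_S=\{x\in X:\Lambda_S(x)\cap E^0\ne\emptyset\}.
\]
The set $\Lambda_S(\Gamma g)$ depends only on the coset, and
\begin{equation}\label{eq:equiv}
\Lambda_S(xh)=h^{-1}\cdot\Lambda_S(x)\qquad(h\in G_p).
\end{equation}
$X_S$ is the image of the closed set $\{g\in G_p:g^{-1}\cdot S\in E^0\}$, so it is $\sigma$-compact. There are countably many $S$.

We use the following theorem of Ratner \cite{R} and Margulis--Tomanov \cite{MT}.

\begin{theorem}[Ratner; Margulis--Tomanov]\label{thm:ratner}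
Let $\Gamma$ be a discrete subgroup of $G_p$ and $\nu$ a probability measure on $\Gamma\backslash G_p$ that is invariant and ergodic under a one-parameter unipotent subgroup $\{u_\xi\}_{\xi\in\mathbb Q_p}$. Then there are a closed subgroup $L_0\supset\{u_\xi\}$ of $G_p$ and a point $x$ such that $\nu$ is $L_0$-invariant and $\nu(xL_0)=1$.
\end{theorem}

Consequently, let $\mathcal L=\{l\in G_p:\nu l=\nu\}$, a closed group containing $L_0$, and write $x=\Gamma y$. Then $\nu$ is an $\mathcal L$-invariant probability measure carried by the single orbit $\Gamma y\mathcal L$, which is a bijective Borel image of $(y^{-1}\Gamma y\cap\mathcal L)\backslash\mathcal L$. So $\Gamma\cap y\mathcal Ly^{-1}$ is a lattice in $y\mathcal Ly^{-1}$.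

\begin{lemma}\label{lem:class}
If $\mu(X_S)=0$ for all nonscalar symmetric $S\in\mathrm{End}_{\mathbb Q}(W)$, then $\mu=m_X$.
\end{lemma}
\begin{proof}
By ergodic decomposition under $H$, and as there are countably many $S$, it suffices to show that an $H$-ergodic $H$-invariant probability measure $\nu$ is $m_X$ or is carried by some $X_S$. By Lemma~\ref{lem:group}(c), $\nu$ is $\{u_\xi\}$-ergodic. Let $\mathcal L$ and $y$ be as above; then $\mathcal L\supset H$. Put $\mathcal L'=y\mathcal Ly^{-1}$ and $\Delta=\Gamma\cap\mathcal L'$, a lattice in $\mathcal L'$. Let $F$ be the Zariski closure of $\Delta$ in $G$; it is a $\mathbb Q$-group because $\Delta\subset G(\mathbb Q)$. Let $\mathfrak f$ be its Lie algebra.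

\emph{Step 1: every one-parameter unipotent subgroup $\{v_\xi\}$ of $\mathcal L'$ lies in $F(\mathbb Q_p)$.} By Chevalley's theorem there are a $\mathbb Q$-representation $\rho$ of $G$ on a space $E_1$ and a $\mathbb Q$-line $\ell\subset E_1$ with stabilizer $F$. The map $l\mapsto l\ell$ sends the finite invariant measure on $\mathcal L'/\Delta$ to a finite $\mathcal L'$-invariant measure $\theta$ on $\mathbb P(E_1\otimes\mathbb Q_p)$ whose support contains $\ell$. For each point $z$ of this projective space, $v_\xi z$ converges as $|\xi|\to\infty$ to a point $\pi(z)$ fixed by $\{v_\xi\}$. To see this, let $e_0$ represent $z$. Then $\rho(v_\xi)e_0$ is a polynomial in $\xi$; the limit is the line of its top coefficient, and comparing top coefficients in $\rho(v_{\xi+\zeta})e_0=\rho(v_\zeta)\rho(v_\xi)e_0$ shows that this coefficient is fixed by every $v_\zeta$. For continuous $\phi$ let $\xi=p^{-k}$, $k\to\infty$, in $\int\phi(v_\xi z)\,d\theta(z)=\int\phi\,d\theta$; by dominated convergence $\theta=\pi_*\theta$. So $\theta$ is carried by the closed set of fixed points. This set contains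 the support of $\theta$, so $\ell$ is fixed.

\emph{Step 2: $\mathfrak f_p\supset\mathfrak{so}(ylR)$ for all $l\in\mathcal L$.} Apply Step 1 to the one-parameter unipotent subgroups of the conjugates $ylHl^{-1}y^{-1}\subset\mathcal L'$. It suffices that $e\wedge Z$ and $f\wedge Z$, with $Z=R\cap\{e,f\}^\perp$, generate $\mathfrak{so}(R)$ as a Lie algebra. This follows from $[e\wedge z,f\wedge z']=-z\wedge z'-B(z,z')\,e\wedge f$: taking $z=z'$ anisotropic gives $e\wedge f$, and then all $z\wedge z'$ are obtained.

\emph{Step 3: conclusion.} Apply Lemma~\ref{lem:lie} to $\mathfrak f$. If there is $S$ as in the lemma, it commutes with $\mathfrak{so}(ylR)$, that is, $(yl)^{-1}\cdot S\in E^0$, for all $l\in\mathcal L$. So $\Gamma y\mathcal L\subset X_S$ and $\nu$ is carried by $X_S$.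

If $\mathfrak f=\mathfrak{so}(W)$, then $F=G$ and $\Delta$ is Zariski dense. The Lie algebra of the closed subgroup $\mathcal L'$ of $G_p$ is $\mathrm{Ad}(\Delta)$-stable, hence $\mathrm{Ad}(G_p)$-stable, hence an ideal of $\mathfrak{so}(W_p)$. It is nonzero, and $\mathfrak{so}(W_p)$ is simple because $n\ge5$; so $\mathcal L'$ is open. It contains $a'=yay^{-1}$. For $u\in yU_{G_p}^\pm y^{-1}$ we have $a'^{\pm k}ua'^{\mp k}\to1$, so these elements eventually lie in $\mathcal L'$, and therefore $u\in\mathcal L'$. By Lemma~\ref{lem:group}(a), $\mathcal L'=G_p$ and $\nu=m_X$.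
\end{proof}

\section{Linearization}\label{sec:linear}

Suppose $\mu(X_S)>0$ for some $S$. We derive a contradiction with \eqref{eq:novector}, which together with Lemma~\ref{lem:class} proves Proposition~\ref{prop:equi}. The idea is as follows. If $\mu$ charges $X_S$, then for large $i$ a definite proportion of the orbit $x_iH$ consists of points $x$ for which some vector of $\Lambda_S(x)$ is very close to $E^0$. Along $\{u_\xi\}$ the deviation of a vector of $\Lambda_S(x)$ from $E^0$ is a polynomial in $\xi$. Of the time that an unbounded polynomial spends at distance at most $1$ from $0$, it spends only a small part very close to $0$. So the deviation must vanish for some vector, and this vector will give a fixed rational vector in infinitely many $V_i$.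

Scaling $S$ does not change $X_S$, so let $S\in\mathrm{End}(N)$.

\emph{Finiteness.} We have $\Gamma\cdot S\subset\mathrm{End}(N[1/p])$, and $\mathrm{tr}(S'^2)=\mathrm{tr}(S^2)$ for $S'\in\Gamma\cdot S$. As $\mathrm{tr}(S'^2)$ is positive definite on real $B$-symmetric endomorphisms, the elements of $\Gamma\cdot S$ in a compact subset of $E$ have bounded denominators and bounded real size. So $\Gamma\cdot S$ meets each compact subset of $E$ in a finite set. With a compact $\mathcal K\subset G_p$ such that $\Gamma\mathcal K=G_p$ we get, for each compact $C\subset E$,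
\begin{equation}\label{eq:finite}
\sup_{x\in X}\#(\Lambda_S(x)\cap C)\le\#(\Gamma\cdot S\cap\mathcal K\cdot C)<\infty .
\end{equation}

\emph{Neighborhoods.} Let $E=E^0\oplus E'$ as $H$-modules (complete reducibility), write $v=v_0+v'$, and let $\|v\|=\max(\|v_0\|,\|v'\|)$ come from sup-norms on $E^0$ and $E'$. Choose a compact $C_0\subset\{g:g^{-1}\cdot S\in E^0\}$ with $\delta:=\mu(\Gamma\backslash\Gamma C_0)>0$, and $r_0>0$ with $r_0\ge\|g^{-1}\cdot S\|$ on $C_0$. For $0<\varepsilon\le1$ put
\[
\mathcal D_\varepsilon=\{v:\|v_0\|\le r_0,\ \|v'\|\le\varepsilon\},\qquad\Omega_\varepsilon=\{x\in X:\Lambda_S(x)\cap\mathcal D_\varepsilon\ne\emptyset\}.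
\]
The set $\mathcal D_\varepsilon$ is compact and open. So $\Omega_\varepsilon$, the image of $\{g:g^{-1}\cdot S\in\mathcal D_\varepsilon\}$, is open. It contains $\Gamma\backslash\Gamma C_0$, so
\begin{equation}\label{eq:mass}
\liminf_i\mu_i(\Omega_\varepsilon)\ge\delta .
\end{equation}
Let $n_1=\sup_x\#(\Lambda_S(x)\cap\mathcal D_1)$, which is finite by \eqref{eq:finite}.

\begin{lemma}\label{lem:poly}
For $d\ge1$ there is a function $\kappa$ on $(0,1]$, depending on $d,p$, with $\kappa(\varepsilon)\to0$ as $\varepsilon\to0$, such that for every polynomial map $\phi:\mathbb Q_p\to\mathbb Q_p^j$ of degree $\le d$ and every $I_\rho=p^{-\rho}\mathbb Z_p$ with $\sup_{I_\rho}\|\phi\|\ge1$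
\[
|\{\xi\in I_\rho:\|\phi(\xi)\|\le\varepsilon\}|\le\kappa(\varepsilon)\,|\{\xi\in I_\rho:\|\phi(\xi)\|\le1\}| .
\]
\end{lemma}
\begin{proof}
The open set $A=\{\xi\in I_\rho:\|\phi(\xi)\|\le1\}$ is the disjoint union of the maximal balls $I\subset A$. We first show that on each of them $\sup_I\|\phi\|\ge c^{-1}$ with $c=p^d|d!|_p^{-1}\ge1$. If $I=I_\rho$ this is clear. Otherwise the next larger ball $I^+\subset I_\rho$ is not contained in $A$, so $\sup_{I^+}\|\phi\|>1$. After an affine change of variable $I=\mathbb Z_p$ and $I^+=p^{-1}\mathbb Z_p$. In the Lagrange formula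
\[
\phi(\xi)=\sum_{j=0}^d\phi(j)\prod_{i\ne j}\frac{\xi-i}{j-i}
\]
the numerators have absolute value at most $p^d$ on $p^{-1}\mathbb Z_p$, and the denominators satisfy $|j!(d-j)!|_p\ge|d!|_p$. So $1<\sup_{I^+}\|\phi\|\le c\sup_I\|\phi\|$.

Now let $I=\mathbb Z_p$ be a normalized maximal ball and $\phi_1$ a coordinate of $\phi$ with $\sup_I|\phi_1|\ge c^{-1}$. If $\{\xi\in\mathbb Z_p:|\phi_1(\xi)|\le\varepsilon\}$ has measure greater than $dp^{-k}$, $k\ge0$, it contains $d+1$ points that are pairwise incongruent modulo $p^k$, and Lagrange interpolation at these gives $c^{-1}\le\varepsilon p^{kd}$. So the measure is at most $dp^{-k}$ whenever $p^{kd}<1/(c\varepsilon)$. Let $\kappa(\varepsilon)=dp^{-k}$ for the largest such $k\ge0$ if one exists, and $\kappa(\varepsilon)=1$ otherwise. Summing over the maximal balls gives the inequality.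
\end{proof}

\begin{lemma}\label{lem:nonfocus}
Let $d\ge1$ bound the degree of $\xi\mapsto u_{-\xi}|_E$, and let $\kappa$ be the function of Lemma~\ref{lem:poly} for this $d$. If $\Lambda_S(x_i)\cap E^0\cap\mathcal D_1=\emptyset$, then $\mu_i(\Omega_\varepsilon)\le\kappa(\varepsilon)n_1$ for $0<\varepsilon\le1$.
\end{lemma}
\begin{proof}
Let $x=x_ih$ with $h\in H$. As $H$ fixes $E^0$ pointwise, \eqref{eq:equiv} gives $\Lambda_S(x)\cap E^0=\Lambda_S(x_i)\cap E^0$. So, by assumption, every $v\in\Lambda_S(x)$ with $\|v_0\|\le r_0$ has $v'\ne0$.

\emph{For almost all $x$ these $v'$ are not fixed by $\{u_\xi\}$.} For $v\in\Lambda_S(x_i)$ with $v'\ne0$ the set $\{h\in H:h^{-1}\cdot v'\text{ is fixed by }\{u_\xi\}\}$ is Zariski closed in $H$. It is proper, since otherwise $v'$ is fixed by the normal closure of $\{u_\xi\}$, which is $H$ by Lemma~\ref{lem:group}(b), and then $v'\in E^0\cap E'=0$. A proper Zariski-closed subset of the $\mathbb Q_p$-points of a connected group is a Haar-null set, and $\Lambda_S(x_i)$ is countable. Hence for $\mu_i$-almost every $x$ the following holds: for each $v\in\Lambda_S(x)$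 with $\|v_0\|\le r_0$ the polynomial $\phi_v(\xi)=u_{-\xi}\cdot v'$ is nonconstant, hence unbounded on $\mathbb Q_p$.

\emph{Averaging.} Fix such an $x$. If $\|v_0\|\le r_0$ and $\sup_{I_\rho}\|\phi_v\|<1$ for some $\rho\ge0$, then $\|v'\|=\|\phi_v(0)\|<1$, so $v$ belongs to the finite set $\Lambda_S(x)\cap\mathcal D_1$. Hence there is $\rho(x)$ such that for $\rho\ge\rho(x)$ all $v\in\Lambda_S(x)$ with $\|v_0\|\le r_0$ satisfy $\sup_{I_\rho}\|\phi_v\|\ge1$. Since $\Lambda_S(xu_\xi)=u_{-\xi}\cdot\Lambda_S(x)$ and $u_{-\xi}$ does not change $v_0$, Lemma~\ref{lem:poly} yields, with sums over the $v\in\Lambda_S(x)$ with $\|v_0\|\le r_0$,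
\begin{align*}
|\{\xi\in I_\rho:xu_\xi\in\Omega_\varepsilon\}|
&\le\sum_{\|v_0\|\le r_0}|\{\xi\in I_\rho:\|\phi_v(\xi)\|\le\varepsilon\}|\\
&\le\kappa(\varepsilon)\sum_{\|v_0\|\le r_0}|\{\xi\in I_\rho:\|\phi_v(\xi)\|\le1\}|\\
&=\kappa(\varepsilon)\int_{I_\rho}\#(\Lambda_S(xu_\xi)\cap\mathcal D_1)\,d\xi\ \le\ \kappa(\varepsilon)\,n_1\,|I_\rho| .
\end{align*}
By $u_\xi$-invariance of $\mu_i$,
\[
\mu_i(\Omega_\varepsilon)=\int|I_\rho|^{-1}|\{\xi\in I_\rho:xu_\xi\in\Omega_\varepsilon\}|\,d\mu_i(x).
\]
The integrand is at most $1$, and its upper limit as $\rho\to\infty$ is at most $\kappa(\varepsilon)n_1$ almost everywhere. The reverse Fatou lemma gives the assertion.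
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:equi}]
Choose $\varepsilon$ with $\kappa(\varepsilon)n_1<\delta/2$. By \eqref{eq:mass}, $\mu_i(\Omega_\varepsilon)>\delta/2$ for all large $i$. So by Lemma~\ref{lem:nonfocus}, for all large $i$ there is $A_i\in\Lambda_S(x_i)\cap E^0$ with $\|A_i\|\le r_0$. Since $x_i=\Gamma g_i$, we have $A_i=g_i^{-1}\cdot S_i$ with $S_i\in\Gamma\cdot S$. As $g_i\to1$, the $S_i=g_i\cdot A_i$ lie in a compact set, so they take finitely many values.

The operator $S_i$ is rational, symmetric, nonscalar and commutes with $\mathfrak{so}(g_iR)=\mathfrak{so}(R_{i,p})$. So it preserves $R_{i,p}$ and acts on it by a scalar $\lambda_i$. As $S_i$ and $R_i$ are rational, $S_i$ preserves $R_i$ and $\lambda_i\in\mathbb Q$. Moreover $\lambda_i$ is an eigenvalue of $S$, so it takes finitely many values. The operator $S_i-\lambda_i\ne0$ kills $R_i$ and, being symmetric, has its image in $R_i^\perp=V_i$. Some pair $(S_i,\lambda_i)$ occurs for infinitely many $i$, and a nonzero rational vector in the image of $S_i-\lambda_i$ then lies in $V_i$ for infinitely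 many $i$. This contradicts \eqref{eq:novector}.

Hence $\mu(X_S)=0$ for all $S$, and $\mu=m_X$ by Lemma~\ref{lem:class}.
\end{proof}

This completes the proof of Proposition~\ref{prop:dyn}, and with it the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}.

\begin{remark}
In the proof of Proposition~\ref{prop:dyn} the inequality $n-m\ge3$ is used to adjust spinor norms on complements, to make $\mathrm{Spin}(R)$ semisimple, and to apply Lemma~\ref{lem:lie}. The inequality $n\ge5$ is used to have $G$ almost simple, both for strong approximation and in the last step of Lemma~\ref{lem:class}.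
\end{remark}

\begin{thebibliography}{9}
\bibitem{P} \emph{106 Arithmetic Of Quadratic Forms}, \texttt{https://github.com/EvnFox/Math}. Problem 4.
\bibitem{R} M. Ratner, Duke Math. J. \textbf{77} (1995).
\bibitem{MT} Margulis, Tomanov, Invent. Math. \textbf{116} (1994).
\end{thebibliography}

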